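# A vanishing theorem for the dual Procesi bundle on $\mathrm{Hilb}^n(\mathbb C^2)$

## 1. Global sections of $P^*$: one duality on the isospectral Hilbert scheme

Let $H_n=\mathrm{Hilb}^n(\mathbb C^2)$. Its points are the ideals $I\subset\mathbb C[x,y]$ with $\dim\mathbb C[x,y]/I=n$. It is smooth and irreducible of dimension $2n$ (Fogarty), it carries an algebraic symplectic form, so $\omega_{H_n}\cong\mathcal O$, and it has a projective map $H_n\to S^n\mathbb C^2=(\mathbb C^2)^n/S_n$, $I\mapsto$ the support with multiplicities. This map is an isomorphism over the configurations of $n$ distinct points. Write $H_n^\circ$ for the open set of ideals of $n$ distinct points.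

**Definitions.** The tautological bundle $B$ has rank $n$ and fiber $\mathbb C[x,y]/I$ at $I$. Put $\mathcal O(1)=\wedge^nB$ and $\mathcal O(-1)=\wedge^nB^*$. The isospectral Hilbert scheme $X_n$ is the reduced fiber product of $H_n$ and $(\mathbb C^2)^n$ over $S^n\mathbb C^2$. Its points are tuples $(I,P_1,\dots,P_n)$ in which $P_1,\dots,P_n$ is the support of $I$ listed with multiplicity. Let $\rho:X_n\to H_n$ and $\sigma:X_n\to\mathbb C^{2n}$ be the projections. The map $\rho$ is finite, and $\sigma$ is projective. The Procesi bundle is $P=\rho_*\mathcal O_{X_n}$, which is locally free of rank $n!$. Put $R=\mathbb C[x_1,y_1,\dots,x_n,y_n]$, the coordinate ring of $\mathbb C^{2n}$.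

We use from Haiman, J. AMS 14 (2001), that $X_n$ is irreducible and normal. Multiplication gives a perfect pairing $P\otimes P\to\mathcal O(1)$, so $\mathcal O(-1)\otimes P\cong P^*$.

**Example ($n=1$).** Here $H_1=X_1=\mathbb C^2$ and $B=P=\mathcal O(1)=\mathcal O$.

**Example ($n=2$).** If $\dim\mathbb C[x,y]/I=2$, then $1$ together with $x$ or with $y$ is a basis of the quotient; otherwise both $x$ and $y$ would be constants in it. Where $1,x$ is a basis, $I=(y-ax-b,\ x^2-e_1x+e_2)$, so this chart of $H_2$ is $\mathbb A^4$ with coordinates $a,b,e_1,e_2$. A point of $X_2$ over $I$ is an ordering $x_1,x_2$ of the roots, with $y_i=ax_i+b$. Hence $(x_1,x_2,a,b)\in\mathbb A^4$ maps to $H_2\times\mathbb C^4$ by a closed immersion over the chart (its coordinates are restrictions of functions on the target), with image the point set of $X_2$; both are reduced, so this is $X_2$ over the chart. There $P$ is free over $\mathbb C[a,b,e_1,e_2]$ with basis $1,x_1$. With $u=x_1-x_2$ and $w=y_1-y_2$ we have $w=au$, and $(x_1,y_1,u,a)$ is another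 coordinate system, because $b=y_1-ax_1$. This is a chart of the blow-up of $\mathbb C^4$ along the diagonal $\Delta=\{u=w=0\}$. Exchanging $x$ and $y$ gives the other chart, and the overlap is $a\ne0$ in both descriptions. So $X_2=\mathrm{Bl}_\Delta(\mathbb C^4)$. Let $D$ be the exceptional divisor. Evaluation at the two points is a map $\rho^*B\to\mathcal Oe_1\oplus\mathcal Oe_2$ with $1\mapsto e_1+e_2$, $x\mapsto x_1e_1+x_2e_2$. Its determinant is $x_2-x_1=-u$ in the first chart and $-w$ in the second, each a local equation of $D$. Therefore $\rho^*\mathcal O(1)\cong\mathcal O(-D)$.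

The following vanishing theorem is known, and we may use it in this section: for every $l\ge0$,
$$H^i(H_n,P\otimes B^{\otimes l})=0\quad\text{for } i>0.\tag{1}$$
Conjecture 7.3 in Haiman's "Notes on Macdonald polynomials and the geometry of Hilbert schemes" says that (1) survives a twist by the *negative* bundle $\mathcal O(-1)$: for all $n\ge1$, $l\ge0$,
$$H^i(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=0\quad\text{for } i>0,\qquad\text{that is,}\quad H^i(H_n,P^*\otimes B^{\otimes l})=0 .$$
We shall see that this is true. For $l=0$ there is a short argument.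

**Lemma 1.** For every vector bundle $F$ on $H_n$,
$$R\Gamma(H_n,P^*\otimes F^*)\cong R\mathrm{Hom}_R\bigl(R\Gamma(H_n,P\otimes F),R\bigr).\tag{2}$$

*Proof.* We compute the dualizing complex of $X_n$ in two ways. Since $\omega_{H_n}$ is trivial, $\rho^!\mathcal O_{H_n}[2n]$ is the upper-shriek pullback of $\mathbb C$ along $X_n\to H_n\to\mathrm{pt}$. Factoring the same map through $\mathbb C^{2n}$ gives $\sigma^!\mathcal O_{\mathbb C^{2n}}[2n]$. So $\rho^!\mathcal O_{H_n}=\sigma^!\mathcal O_{\mathbb C^{2n}}$. By the projection formula $\rho_*\rho^*F=P\otimes F$, which is locally free. Grothendieck duality for $\rho$ gives $(P\otimes F)^*=R\rho_*R\mathcal Hom(\rho^*F,\rho^!\mathcal O_{H_n})$. Grothendieck duality for the proper map $\sigma$ then gives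
$$R\Gamma(H_n,(P\otimes F)^*)=R\Gamma(X_n,R\mathcal Hom(\rho^*F,\sigma^!\mathcal O))=R\mathrm{Hom}_R(R\Gamma(X_n,\rho^*F),R),$$
and $R\Gamma(X_n,\rho^*F)=R\Gamma(H_n,P\otimes F)$. $\square$

**Proposition 1 (the case $l=0$).** $H^i(H_n,\mathcal O(-1)\otimes P)=0$ for $i>0$, and $H^0(H_n,\mathcal O(-1)\otimes P)\cong R$.

*Proof.* Take $F=\mathcal O$ in (2). By (1) with $l=0$, $R\Gamma(H_n,P)=R\Gamma(X_n,\mathcal O)$ is in degree $0$. The map $\sigma$ is proper and birational, since it is an isomorphism over the set of $n$-tuples of distinct points and $X_n$ is irreducible and reduced. As $\mathbb C^{2n}$ is normal, $\sigma_*\mathcal O_{X_n}=\mathcal O$, so $R\Gamma(H_n,P)=R$. Hence $R\Gamma(H_n,P^*)=R\mathrm{Hom}_R(R,R)=R$. $\square$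

## 2. Tensoring with $B$: two points by hand, and where duality stops

What changes when $l>0$? For $n=2$ nothing serious does. The unit $\mathcal O\to B$ is split by $\frac1n\mathrm{tr}$ for every $n$. For $n=2$ the kernel of the trace is a line bundle, and taking determinants shows it is $\mathcal O(1)$. So $B=\mathcal O\oplus\mathcal O(1)$ on $H_2$, and
$$H^i(H_2,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=\bigoplus_{a=0}^l H^i\bigl(X_2,\mathcal O((1-a)D)\bigr)^{\oplus\binom la}.$$
These groups can be computed directly. Here $D=\Delta\times\mathbb P^1$ and $\mathcal O_D(D)$ is the pullback of $\mathcal O_{\mathbb P^1}(-1)$. We have $H^i(X_2,\mathcal O)=0$ for $i>0$ (blow-up of a smooth center in a smooth affine variety).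

* $a=0$: in $0\to\mathcal O\to\mathcal O(D)\to\mathcal O_D(D)\to0$ the last term has no cohomology, so $H^i(\mathcal O(D))=H^i(\mathcal O)=0$ for $i>0$.
* $a\ge1$: in $0\to\mathcal O(-(c+1)D)\to\mathcal O(-cD)\to\mathcal O_D(-cD)\to0$ with $c\ge 0$, the last term is the pullback of $\mathcal O_{\mathbb P^1}(c)$. It has no higher cohomology, and its sections are spanned over $\mathbb C[\Delta]$ by the degree $c$ monomials in $u,w$, which lift to $H^0(\mathcal O(-cD))$. So induction on $c$ gives $H^i(\mathcal O(-cD))=0$ for $i>0$ and all $c\ge0$.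

For general $n$ one would first try the proof of Proposition 1 again. Formula (2) with $F=(B^*)^{\otimes l}$ reads
$$R\Gamma(H_n,P^*\otimes B^{\otimes l})=R\mathrm{Hom}_R\bigl(R\Gamma(H_n,P\otimes (B^*)^{\otimes l}),R\bigr).$$
Duality has turned $B$ into $B^*$, and (1) says nothing about $B^*$. The analogue of (1) for $B^*$ is in fact false: for $n=2$, $l=2$ the bundle $(B^*)^{\otimes2}$ has the summand $\mathcal O(-2)$, and from $0\to\mathcal O(D)\to\mathcal O(2D)\to\mathcal O_D(2D)\to0$ we get
$$H^1(H_2,\mathcal O(-2)\otimes P)=H^1(X_2,\mathcal O(2D))\cong\mathbb C[\Delta]\otimes H^1(\mathbb P^1,\mathcal O(-2))\ne0 .$$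
So the complex to be dualized has cohomology in several degrees, and nothing tells us that its dual has cohomology in only one. We need another model of $P$, in which tensoring with $B$ is harmless. Here is what we shall prove.

**Theorem 1.** For all $n\ge1$ and $l\ge0$: $H^i(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=0$ for $i>0$.

**Theorem 2.** Let $n\ge2$, $k\in\mathbb Z$, $l\ge0$. Then $H^i(H_n,\mathcal O(k)\otimes P\otimes B^{\otimes l})=0$ for all $i>0$ if and only if $k\ge-1$. For $k\ge-1$, $B^{\otimes l}$ may be replaced by any polynomial functor of $B$. For $k\le-2$, already $H^1\ne0$.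

A third theorem, in Section 11, describes $H^0$ up to a filtration. Theorem 1 will not use (1).

The model of $P$ comes from linear algebra. A point of $H_n$ is a commuting pair of $n\times n$ matrices with a cyclic vector, up to $GL_n$. If the $n$ points are distinct, an *ordering* of them is the same as a *full flag stable under both matrices*. So the sections of $P$ should be functions on pairs of commuting matrices with a common stable flag, i.e. on pairs of commuting upper triangular matrices. On that space $B$ becomes the constant representation $V=\mathbb C^n$. There are two difficulties. The equations $[x,y]=0$ on upper triangular matrices may be badly behaved, so we use the whole Koszul complex in place of its zeroth cohomology. And the cyclic vector condition must be removed, which will be done by an induction on $n$ in which every unwanted contribution is killed by a torus weight.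

## 3. Pairs of upper triangular matrices and their Koszul complex

**Notation.** $G=GL_n$, $V=\mathbb C^n$ with basis $e_1,\dots,e_n$, and $F_j=\langle e_1,\dots,e_j\rangle$. $B_n\subset G$ is the group of upper triangular matrices, $T$ the diagonal torus with characters $\epsilon_i$ and $\mathfrak b,\mathfrak n,\mathfrak t$ are the upper triangular, strictly upper triangular and diagonal matrices. $\mathcal B=G/B_n$ and $N=\dim\mathcal B=\dim\mathfrak n=n(n-1)/2$. The matrix units are $E_{ik}$. The trace form identifies $\mathfrak g^*=\mathfrak g$, $(\mathfrak g/\mathfrak b)^*=\mathfrak n$, $\mathfrak t^*=\mathfrak t$. For a $B_n$-variety $M$, $G\times_{B_n}M$ is the quotient of $G\times M$ by $(gb,m)\sim(g,bm)$. For a representation $M$, the same symbol denotes the associated vector bundle on $\mathcal B$ and its pullbacks.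

Put
$$\mathcal E=G\times_{B_n}(\mathfrak b\times\mathfrak b),\qquad s=[x,y]\in\Gamma(\mathcal E,\,G\times_{B_n}\mathfrak n),\qquad \pi:\mathcal E\to\mathfrak g\times\mathfrak g,\ (g,x,y)\mapsto(gxg^{-1},gyg^{-1}).$$
The commutator of two upper triangular matrices is strictly upper triangular, so $s$ makes sense. The variety $\mathcal E$ is closed in $\mathcal B\times\mathfrak g\times\mathfrak g$: it consists of a flag and two matrices preserving it. Hence $\pi$ is projective.

**Definition.** $\mathcal K=\mathcal K_n$ is the Koszul complex of $s$: $\mathcal K^{-k}=G\times_{B_n}\wedge^k\mathfrak n^*$ pulled back to $\mathcal E$, with differential $\iota_s$, contraction with $s$. It is a $G$-equivariant sheaf of graded commutative dg algebras, in degrees $-N,\dots,0$. The same symbol denotes the $B_n$-equivariant Koszul complex $\mathcal O\otimes\wedge^\bullet\mathfrak n^*$ on $\mathfrak b\times\mathfrak b$, and its pullback to $\mathfrak b\times\mathfrak b\times V$.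

**Example ($n=2$).** $\mathfrak n^*$ is a line, and over $\mathfrak b\times\mathfrak b$ the complex is $\mathcal O\otimes\mathfrak n^*\to\mathcal O$, multiplication by the single function $[x,y]_{12}=(x_{11}-x_{22})y_{12}-(y_{11}-y_{22})x_{12}$.

**Equivariant cohomology.** For an algebraic group $H$ acting on a noetherian scheme $Y$ and a bounded below $H$-equivariant complex $F$ of quasi-coherent sheaves, put $R\Gamma_H(Y,F)=R\Gamma([Y/H],F)$. We use these standard facts.

* (a) $R\Gamma_H(H\times_{H'}Y,F)=R\Gamma_{H'}(Y,F|_Y)$, because both sides live on the same quotient stack. If $G$ is reductive, $R\Gamma_G(Y,F)=R\Gamma(Y,F)^G$.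
* (b) There is a spectral sequence $H^a(H,H^b(Y,F))\Rightarrow H_H^{a+b}(Y,F)$. If $H=T_H\ltimes U_H$ is a torus times a unipotent group, then $H^a(H,M)=H^a(\mathfrak u_H,M)^{T_H}$, a subquotient of $(\wedge^a\mathfrak u_H^*\otimes M)^{T_H}$.
* (c) $R\Gamma_H(Y,-)$ commutes with filtered colimits of uniformly bounded below complexes, since it is computed by a Čech–Hochschild complex.

**Example.** Let $H=\mathbb C^*\ltimes\mathbb G_a$ with $\mathbb C^*$ acting on $\mathrm{Lie}\,\mathbb G_a$ with weight $-1$. Then $H^a(\mathbb G_a,\mathbb C)=\wedge^a\mathfrak u^*$ is $\mathbb C$ for $a=0,1$, with weights $0$ and $1$. Taking $\mathbb C^*$-invariants leaves $H^0(H,\mathbb C)=\mathbb C$, $H^1(H,\mathbb C)=0$. This mechanism will recur.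

## 4. Strict direct images and the cohomology of $\mathcal K$

**Proposition 2.** $H^i(\mathcal E,\mathcal K)=0$ for $i>0$.

The plan is to recognize $\mathcal K$ as the associated graded of a filtered complex of D-modules, and to quote a strictness theorem. (The vanishing on $\mathcal E$ obtained this way is closely related to work of V. Ginzburg.)

**Background.** On a smooth variety $X$, $\omega_X$ is a right $D_X$-module. For a closed embedding $\iota:X\to\mathcal Z$ of smooth varieties, $\iota_+\omega_X=\iota_*(\omega_X\otimes_{D_X}D_{X\to\mathcal Z})$ with $D_{X\to\mathcal Z}=\mathcal O_X\otimes_{\iota^{-1}\mathcal O_{\mathcal Z}}\iota^{-1}D_{\mathcal Z}$. In local coordinates $(z',z'')$ with $X=\{z''=0\}$ it is $\omega_X\otimes\mathbb C[\partial_{z''}]$. Filter it by the order in $\partial_{z''}$. Canonically $\mathrm{gr}(\iota_+\omega_X)=\omega_X\otimes\mathrm{Sym}\,\mathcal N$, with $\mathcal N$ the normal bundle, and a vector field on $\mathcal Z$ acts on $\mathrm{gr}$ (raising degree by one) as multiplication by its image in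 $\mathcal N$. For example, if $X$ is the origin of a line, $\iota_+\omega_X=\mathbb C[\partial]$, and $\mathrm{gr}$ is the ring of functions on the conormal line.

For a projection $h:\mathcal Z=\mathcal B\times Y_0\to Y_0$ and a right $D_{\mathcal Z}$-module $\mathcal L$ with filtration $\mathrm{Fil}_a\mathcal L$, the direct image is $h_+\mathcal L=Rh_*Sp$, where $Sp$ is the relative Spencer complex
$$Sp^{-k}=\mathcal L\otimes\wedge^k\Theta_{\mathcal B},\qquad \mathrm{Fil}_aSp^{-k}=\mathrm{Fil}_{a-k}\mathcal L\otimes\wedge^k\Theta_{\mathcal B},$$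
$$d(m\otimes\xi_1\wedge\dots\wedge\xi_k)=\sum_i(-1)^{i-1}m\xi_i\otimes\xi_1\wedge\cdots\widehat{\xi_i}\cdots\wedge\xi_k+\sum_{i<i'}(-1)^{i+i'}m\otimes[\xi_i,\xi_{i'}]\wedge\xi_1\wedge\cdots\widehat{\xi_i}\cdots\widehat{\xi_{i'}}\cdots\wedge\xi_k .$$
The direct image is *strict* if $H^i(Rh_*\mathrm{Fil}_aSp)\to H^i(Rh_*Sp)$ is injective for all $i,a$. M. Saito, *Modules de Hodge polarisables* (1988), Thm. 5.3.1, proves that for a projective morphism of complex manifolds the filtered direct image of a polarizable Hodge module is strict. From the same work: for $X$ smooth, $\omega_X$ with its one-step filtration underlies a polarizable Hodge module, and so does its direct image under a closed embedding, with the order filtration above (up to a shift).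

**Example.** Let $Y_0$ be a point and $\mathcal L=\omega_C$ on $\mathcal Z=C$ a smooth projective curve, with $\mathrm{Fil}_0=\omega_C$ the only step. Then $Sp$ is the de Rham complex $\mathcal O_C\to\omega_C$ in degrees $-1,0$, and $\mathrm{Fil}_0Sp=\omega_C$. Strictness says that $H^i(\omega_C)\to H^{i+1}_{dR}(C)$ is injective.

*Proof of Proposition 2.* Let $X=\tilde{\mathfrak g}=G\times_{B_n}\mathfrak b$, $Y_0=\mathfrak g\times\mathfrak t$, $\mathcal Z=\mathcal B\times Y_0$, and let $h:\mathcal Z\to Y_0$ be the projection. Put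
$$\iota:X\to\mathcal Z,\quad(g,x)\mapsto(gB_n,\ gxg^{-1},\ x\bmod\mathfrak n),\qquad f=h\circ\iota .$$
$\iota$ is a closed embedding, since already $X\to\mathcal B\times\mathfrak g$ is one. $X$ is smooth of dimension $N+\dim\mathfrak b=n^2$, and $f$ is proper.

**Step 1: $\mathcal H^i(f_+\omega_X)=0$ for $i\ne0$.** This step makes the target of the strictness maps vanish. Write $d=n^2$. First, $\dim X\times_{Y_0}X\le d$: it is contained in $X\times_{\mathfrak g}X$, which decomposes according to the $G$-orbits on $\mathcal B\times\mathcal B$ into pieces $G\times_{B_n\cap wB_nw^{-1}}(\mathfrak b\cap w\mathfrak bw^{-1})$, each of dimension $\dim G=d$. Hence $\dim\{z:\dim f^{-1}(z)\ge c\}+2c\le d$ for all $c\geq 0$, that is, $f$ is semismall. (For $n=2$ the fiber of $X\to\mathfrak g$ is $\mathbb P^1$ over the $1$-dimensional set of scalar matrices and finite elsewhere; indeed $1+2\le4$.) The stalk of $\mathcal H^{-i}(Rf_*\mathbb C[d])$ at $z$ is $H^{d-i}(f^{-1}(z))$, which is zero unless $d-i\le2\dim f^{-1}(z)$. So the support of $\mathcal H^{-i}$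 has dimension at most $d-(d-i)=i$. As $f$ is proper and $X$ smooth, $Rf_*\mathbb C[d]$ is Verdier self-dual, so the dual support condition holds too, and $Rf_*\mathbb C[d]$ is perverse. Under the Riemann–Hilbert correspondence $f_+\omega_X$ corresponds to $Rf_*\mathbb C[d]$, so it is concentrated in degree $0$.

**Step 2: strictness kills the graded pieces in positive degrees.** Let $\mathcal L=\iota_+\omega_X$ with its Hodge filtration. Then $Rh_*Sp=h_+\mathcal L=f_+\omega_X$. By Saito's theorem, in the analytic category, $H^i(Rh_*\mathrm{Fil}_aSp)\to H^i(Rh_*Sp)$ is injective, and by Step 1 the target is $0$ for $i\ne0$. So $H^i(Rh_*\mathrm{Fil}_aSp)=0$ for $i\ne0$. The exact sequence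
$$H^i(Rh_*\mathrm{Fil}_aSp)\to H^i(Rh_*\mathrm{gr}_aSp)\to H^{i+1}(Rh_*\mathrm{Fil}_{a-1}Sp)$$
gives $H^i(Rh_*\mathrm{gr}_aSp)=0$ for $i>0$.

**Step 3: return to the algebraic category.** The bracket terms of $d$ send $\mathrm{Fil}_{a-k}\mathcal L\otimes\wedge^k\Theta_{\mathcal B}$ into $\mathrm{Fil}_{a-k}\mathcal L\otimes\wedge^{k-1}\Theta_{\mathcal B}=\mathrm{Fil}_{a-1}Sp^{-(k-1)}$, so they disappear in $\mathrm{gr}_a$. Thus $\mathrm{gr}_aSp$ is the analytification of a bounded complex of algebraic coherent sheaves with $\mathcal O_{\mathcal Z}$-linear differentials. Relative GAGA for the projective morphism $h$, and the faithful exactness of analytification, give $H^i(Rh_*\mathrm{gr}_aSp)=0$ for $i>0$ algebraically.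

**Step 4: $\mathrm{gr}\,Sp$ is $\mathcal K$.** We have $\mathrm{gr}\,\mathcal L=\omega_X\otimes\mathrm{Sym}\,\mathcal N$, so $\mathrm{gr}\,Sp$ is $\omega_X$ tensored with the Koszul complex, on $T^*_X\mathcal Z=\mathrm{Spec}_X\mathrm{Sym}\,\mathcal N$, of the map $\Theta_{\mathcal B}\to\mathcal N$. We compute the conormal bundle $T^*_X\mathcal Z$. Differentiating $\iota$ along $(\exp(t\xi),x+tb')$ shows that the tangent space of $X$ at $(B_n,x)$ consists of
$$(\xi\bmod\mathfrak b,\ [\xi,x]+b',\ b'\bmod\mathfrak n),\qquad\xi\in\mathfrak g,\ b'\in\mathfrak b .$$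
A covector $(\beta,y,\delta)\in\mathfrak n\oplus\mathfrak g\oplus\mathfrak t$ kills it iff $\mathrm{tr}(\beta\xi)+\mathrm{tr}(y[\xi,x])=0$ for all $\xi$ and $\mathrm{tr}((y+\delta)b')=0$ for all $b'$. Since $\mathrm{tr}(y[\xi,x])=\mathrm{tr}([x,y]\xi)$, the first condition is $\beta=-[x,y]$. The second is $y+\delta\in\mathfrak b^\perp=\mathfrak n$, i.e. $y\in\mathfrak b$ and $\delta=-\mathrm{diag}(y)$; then $-[x,y]\in\mathfrak n$ automatically. So the conormal space is parametrized by $y\in\mathfrak b$, and by $G$-equivariance $T^*_X\mathcal Z\cong G\times_{B_n}(\mathfrak b\times\mathfrak b)=\mathcal E$. A section of $\Theta_{\mathcal B}=G\times_{B_n}(\mathfrak g/\mathfrak b)=G\times_{B_n}\mathfrak n^*$ gives the function on $\mathcal E$ that pairs it with $\beta=-s$. So we get the Koszul complex of $-s$, which is isomorphic to that of $s$ via $(-1)^k$ in degree $-k$. Finally $\omega_X=G\times_{B_n}(\det(\mathfrak g/\mathfrak b)^*\otimes\det\mathfrak b^*)=G\times_{B_n}(\det\mathfrak n\otimes\det\mathfrak n^*)$ is trivial.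

**Step 5: conclusion.** $\mathrm{gr}\,Sp=\bigoplus_a\mathrm{gr}_aSp$ is the push-forward of $\mathcal K$ under the affine map $\mathcal E\to X$ followed by $\iota$. As $Y_0$ is affine, $H^i(\mathcal E,\mathcal K)=\bigoplus_a\Gamma(Y_0,H^i(Rh_*\mathrm{gr}_aSp))=0$ for $i>0$. $\square$

## 5. The direct image $\mathfrak M$: one sheaf, one nonzero Ext

We now use duality to turn a one-sided vanishing into a two-sided one. The commuting variety of $\mathfrak{gl}_n$ has dimension $n^2+n$ (Motzkin–Taussky), hence codimension $e:=n^2-n$ in $\mathfrak g\times\mathfrak g$.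

**Proposition 3.** $R\pi_*\mathcal K$ is a sheaf $\mathfrak M$ in degree $0$. It is annihilated by the entries of $[x,y]$, and $\mathcal Ext^j(\mathfrak M,\mathcal O_{\mathfrak g\times\mathfrak g})=0$ for $j\ne e$.

*Proof.* Let $\mathfrak M^\bullet=R\pi_*\mathcal K$. Since $\mathfrak g\times\mathfrak g$ is affine, Proposition 2 says $\mathfrak M^\bullet\in D^{\le0}$.

**Step 1: the entries of $[x,y]$ kill all cohomology sheaves.** This bounds the support. A linear functional $\varphi$ on $\mathfrak g$ defines a global section $\theta$ of $G\times_{B_n}\mathfrak n^*$: at $g$ it is $u\mapsto\varphi(gug^{-1})$. Then $\langle s,\theta\rangle=\varphi(g[x,y]g^{-1})=\pi^*\varphi([x,y])$. The identity $\iota_s(\theta\wedge\eta)+\theta\wedge\iota_s\eta=\langle s,\theta\rangle\eta$ shows that multiplication by $\langle s,\theta\rangle$ on $\mathcal K$ is null-homotopic. So $\varphi([x,y])$ acts by $0$ on every $\mathcal H^q(\mathfrak M^\bullet)$, and these sheaves are supported on the commuting variety, in codimension $\ge e$.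

**Step 2: $\mathfrak M^\bullet$ is self-dual.** The perfect pairings $\wedge^k\mathfrak n^*\otimes\wedge^{N-k}\mathfrak n^*\to\det\mathfrak n^*$ give $\mathcal K^\vee\cong\mathcal K\otimes\det\mathfrak n\,[-N]$: in degree $k$ the left side is $\wedge^k\mathfrak n=\wedge^{N-k}\mathfrak n^*\otimes\det\mathfrak n$. Next, $\omega_{\mathcal E}=G\times_{B_n}(\det(\mathfrak g/\mathfrak b)^*\otimes(\det\mathfrak b^*)^2)=G\times_{B_n}(\det\mathfrak n\otimes(\det\mathfrak n^*)^2)=G\times_{B_n}\det\mathfrak n^*$. Hence $R\mathcal Hom(\mathcal K,\omega_{\mathcal E})\cong\mathcal K[-N]$. Grothendieck duality with $\pi^!\mathcal O=\omega_{\mathcal E}[\dim\mathcal E-2n^2]$ and $\dim\mathcal E=N+2(N+n)=N+n^2+n$ gives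
$$R\mathcal Hom(\mathfrak M^\bullet,\mathcal O)\cong R\pi_*\mathcal K\,[-N+N+n^2+n-2n^2]=\mathfrak M^\bullet[-e].$$

**Step 3: $\mathfrak M^\bullet\in D^{\ge0}$.** A coherent sheaf $\mathcal H$ on a smooth variety with support of codimension $\ge e$ has $\mathcal Ext^j(\mathcal H,\mathcal O)=0$ for $j<e$. For $q\le0$, $R\mathcal Hom(\mathcal H^q[-q],\mathcal O)=R\mathcal Hom(\mathcal H^q,\mathcal O)[q]\in D^{\ge e-q}\subset D^{\ge e}$. As $\mathfrak M^\bullet$ is built from the $\mathcal H^q[-q]$ with $q\le0$, we get $\mathfrak M^\bullet[-e]\cong R\mathcal Hom(\mathfrak M^\bullet,\mathcal O)\in D^{\ge e}$, so $\mathfrak M^\bullet\in D^{\ge0}$. Together with $D^{\le0}$: $\mathfrak M^\bullet=\mathfrak M$ is a sheaf, and $R\mathcal Hom(\mathfrak M,\mathcal O)\cong\mathfrak M[-e]$. $\square$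

## 6. On cyclic vectors, $\mathfrak M$ is the Procesi bundle

Let $U_0\subset\mathfrak g\times\mathfrak g\times V$ be the open set where $\mathbb C\langle x,y\rangle v=V$, and let $\mathcal C\subset U_0$ be the closed subscheme $[x,y]=0$. An $S$-point of $\mathcal C$ is a commuting pair $x,y\in M_n(\mathcal O_S)$ and $v\in\mathcal O_S^n$ such that $\mathcal O_S[x,y]\to\mathcal O_S^n$, $f\mapsto f(x,y)v$, is surjective (fiberwise surjectivity suffices, by Nakayama). Equivalently, it is a flat family of ideals $I$ of colength $n$ with an isomorphism $\mathcal O_S[x,y]/I\cong\mathcal O_S^n$. So $\mathcal C$ is the frame bundle of $B$, and $q:\mathcal C\to H_n$ is a $G$-torsor. Hence $\mathcal C$ is smooth, irreducible, of dimension $n^2+2n$, that is, of codimension $2n^2+n-(n^2+2n)=e$ in $U_0$. Pullback $q^*$ identifies sheaves on $H_n$ with $G$-equivariant sheaves on $\mathcal C$. Since $g\in G$ replaces $f(x,y)v$ by $gf(x,y)v$, evaluation gives $q^*B=V\otimes\mathcal O$ and $q^*\mathcal O(-1)=\det V^{-1}\otimes\mathcal O$, $G$-equivariantly.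

**Proposition 4.** $(\mathfrak M\boxtimes\mathcal O_V)|_{U_0}\cong q^*P$, $G$-equivariantly, as sheaves on $\mathcal C$.

*Proof.* Put $\mathfrak M'=(\mathfrak M\boxtimes\mathcal O_V)|_{U_0}$ and $\pi_V=\pi\times\mathrm{id}_V$. By flat base change $\mathfrak M'=R\pi_{V*}\mathcal K$ over $U_0$.

**Step 1: $\mathfrak M'$ comes from a vector bundle on $H_n$.** By Proposition 3, $\mathfrak M'$ is an $\mathcal O_{\mathcal C}$-module and $\mathcal Ext^j(\mathfrak M',\mathcal O_{U_0})=0$ for $j\ne e$. A nonzero finitely generated module over a regular local ring $A$ has projective dimension equal to the largest $j$ with $\mathrm{Ext}^j(-,A)\ne0$. So at a closed point $c$ of its support, $\mathfrak M'$ has projective dimension $e$ over $\mathcal O_{U_0,c}$, and by Auslander–Buchsbaum its depth is $\dim\mathcal O_{U_0,c}-e=\dim\mathcal O_{\mathcal C,c}$. Depth does not change when we regard it as a module over $\mathcal O_{\mathcal C,c}$. By Auslander–Buchsbaum over this regular ring, it is free. So $\mathfrak M'$ is locally free on $\mathcal C$,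 and $\mathfrak M'=q^*\mathcal P$ for a vector bundle $\mathcal P$ on $H_n$.

**Step 2: $\mathcal P$ is an algebra over $\mathcal O_{H_n}\otimes R$.** The product $\mathcal K\otimes\mathcal K\to\mathcal K$ induces a product on $R\pi_{V*}\mathcal K$, and so a commutative algebra structure on its zeroth cohomology $\mathfrak M'$. The map $\mathcal O=\mathcal K^0\to\mathcal K$ makes functions on $\mathcal E$ act. The diagonals $(\mathrm{diag}(x),\mathrm{diag}(y))$ define a $G$-invariant map $\mathcal E\to\mathfrak t\times\mathfrak t=\mathbb C^{2n}$, because $B_n$ acts trivially on $\mathfrak b/\mathfrak n$. All this is $G$-equivariant, so it descends to $\mathcal P$.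

**Step 3: $\mathcal P=P$ over $H_n^\circ$.** Let $\mathcal C^\circ=q^{-1}(H_n^\circ)$, let $\Omega\subset U_0$ be open with $\Omega\cap\mathcal C=\mathcal C^\circ$, and let $\Sigma$ be the zero scheme of $s$ in $\pi_V^{-1}(\Omega)$. It maps to $\mathcal C^\circ$, since $\pi$ carries $s=0$ into $[x,y]=0$. Consider a point of $\Sigma$. By $G$-equivariance we may take it over the base point of $\mathcal B$: a commuting pair $x,y\in\mathfrak b$ with $n$ distinct joint eigenvalues, and a vector. Then $V$ is a sum of joint eigenlines, and each $F_j$, being stable, is a sum of eigenlines. Number them so that $F_j=L_1\oplus\dots\oplus L_j$, and choose $b\in B_n$ with $be_i\in L_i$. Conjugating by $b^{-1}$, we may assume $x=\mathrm{diag}(x_i)$, $y=\mathrm{diag}(y_i)$ with the pairs $(x_i,y_i)$ distinct.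

*$\Sigma$ is smooth, and $\mathcal K$ resolves $\mathcal O_\Sigma$.* For $i<k$ the $(i,k)$ entry of the differential of $[x,y]$ in the direction $(x',y')$ is $x'_{ik}(y_k-y_i)+(x_i-x_k)y'_{ik}$. As $(x_i,y_i)\neq(x_k,y_k)$, this is surjective onto $\mathfrak n$. So $\Sigma$ is smooth of codimension $N$, $s$ is a regular section there, and $\mathcal K\to\mathcal O_\Sigma$ is a quasi-isomorphism of dg algebras. Hence $\mathfrak M'|_\Omega$ is the push-forward of $\mathcal O_\Sigma$, as an algebra.

*$\Sigma\to\mathcal C^\circ$ is injective on tangent spaces.* A tangent vector killed by $d\pi_V$ is given by $\xi\in\mathfrak g$ modulo $\mathfrak b$, $x',y'\in\mathfrak b$ with $[\xi,x]=-x'$ and $[\xi,y]=-y'$, and no component along $V$. For $i>k$ the $(i,k)$ entries give $\xi_{ik}(x_k-x_i)=\xi_{ik}(y_k-y_i)=0$, so $\xi_{ik}=0$. Thus $\xi\in\mathfrak b$; we may take $\xi=0$, and then $x'=y'=0$.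

*Identification.* The points of $\Sigma$ over $(x,y,v)\in\mathcal C^\circ$ are the stable flags, i.e. the orderings of the $n$ distinct joint eigenvalues, and $(\mathrm{diag}(x),\mathrm{diag}(y))$ is the ordered list. So $\Sigma\to\mathcal C^\circ\times\mathbb C^{2n}$ is proper, injective on points and on tangent spaces, hence a closed immersion. Its image is the set underlying $X_n\times_{H_n}\mathcal C^\circ$. Both are reduced ($\Sigma$ is smooth, and $X_n\times_{H_n}\mathcal C^\circ$ is smooth over the reduced scheme $X_n$), so they coincide as closed subschemes. By descent $\mathcal P=P$ over $H_n^\circ$, as $\mathcal O\otimes R$-algebras.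

**Step 4: normality extends the identification.** $X_n$ is closed in $H_n\times\mathbb C^{2n}$, so $\mathcal O_{H_n}\otimes R\to P$ is surjective. Since $\mathcal P$ is locally free on the irreducible $H_n$, a section of it is zero iff it is zero over $H_n^\circ$. So the kernel of $\mathcal O_{H_n}\otimes R\to\mathcal P$ consists of the functions vanishing on $X_n|_{H_n^\circ}$, which is dense in the reduced irreducible $X_n$. Hence the image is $P$, and $P\subset\mathcal P$. Local sections of the finite algebra $\mathcal P$ are integral over $P$. As $\mathcal P$ is torsion free and equals $P$ generically, they lie in the function field of $X_n$. Since $X_n$ is normal, $\mathcal P=P$. $\square$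

## 7. Filtering by the quotient of $V$ that $v$ generates

Put $\Lambda_l=V^{\otimes l}\otimes\det V^{-1}$. For $0\le j\le n$ let
$$\mathcal W^{(j)}=\mathcal W^{(j)}_n=\{(x,y,v)\in\mathfrak b\times\mathfrak b\times V:\ \mathbb C\langle x,y\rangle\bar v=V/F_j\},\qquad K^{(j)}_n=K_n^{(j)}(l)=R\Gamma_{B_n}(\mathcal W_n^{(j)},\mathcal K\otimes\Lambda_l).$$
The $\mathcal W^{(j)}$ are open and $B_n$-stable, and $\mathcal W^{(0)}\subset\dots\subset\mathcal W^{(n)}=\mathfrak b\times\mathfrak b\times V$. At $j=0$ we see the Hilbert scheme. At $j=n$ there is no condition.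

**The end $j=0$.** Identify $\mathcal E\times V=G\times_{B_n}(\mathfrak b\times\mathfrak b\times V)$, by $(g,x,y,v)\mapsto((g,x,y),gv)$. Then $\pi_V^{-1}(U_0)=G\times_{B_n}\mathcal W^{(0)}$. Since $q$ is a $G$-torsor, Propositions 3, 4 and fact (a) give
$$R\Gamma(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=R\Gamma_G(U_0,(\mathfrak M\boxtimes\mathcal O_V)\otimes\Lambda_l)=R\Gamma_G(\pi_V^{-1}(U_0),\mathcal K\otimes\Lambda_l)=K_n^{(0)}(l).\tag{3}$$

**The end $j=n$.** Writing $\mathfrak M$ also for $\Gamma(\mathfrak g\times\mathfrak g,\mathfrak M)$, fact (a) and Proposition 3 give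
$$K_n^{(n)}(l)=\bigl(R\Gamma(\mathcal E,\mathcal K)\otimes\mathbb C[V]\otimes\Lambda_l\bigr)^G=(\mathfrak M\otimes\mathbb C[V]\otimes\Lambda_l)^G\quad\text{in degree }0.\tag{4}$$

So the theorem holds at $j=n$, and we must go from $j=n$ down to $j=0$, removing one stratum at a time.

**Example ($n=1$).** Here $\mathcal K=\mathcal O$ and $G=B_1=\mathbb C^*$ acts on the function $v$ with weight $-1$. So $K_1^{(1)}(l)$ is the weight $0$ part of $\mathbb C[x,y,v]\otimes t^{l-1}$, namely $\mathbb C[x,y]v^{l-1}$ if $l\ge1$ and $0$ if $l=0$. On $\mathcal W^{(0)}=\{v\ne0\}$ one gets $K_1^{(0)}(l)=\mathbb C[x,y]v^{l-1}$ always. The difference is $\mathbb C[x,y]$ for $l=0$ and $0$ for $l>0$. In terms of local cohomology along $v=0$: $\mathcal H^1(\mathcal O)=\mathcal O[v^{-1}]/\mathcal O$ has a basis $v^{-1-m}$, $m\ge0$, over $\mathbb C[x,y]$, the weight of $v^{-1-m}\otimes t^{l-1}$ is $m+l$, and only $m=l=0$ is invariant.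

**Example ($n=2$).** $\mathcal W^{(1)}$ is $v_2\ne0$. If $v_2\ne0$, then $(x-x_{22})v=(x_{12}v_2+(x_{11}-x_{22})v_1)e_1$, and likewise for $y$. So $\mathcal W^{(1)}\setminus\mathcal W^{(0)}$ is given in $v_2\ne0$ by the two equations $x_{12}v_2+(x_{11}-x_{22})v_1=0=y_{12}v_2+(y_{11}-y_{22})v_1$. It has codimension $2$. It consists of the translates of $\{x_{12}=y_{12}=0,\ v_1=0\}$ by the matrices $1+\alpha E_{12}$, with $\alpha=v_1/v_2$.

**Proposition 5.** For $1\le j\le n$ there is a distinguished triangle
$$K_n^{(j)}\to K_n^{(j-1)}\to K_{n-1}^{(j-1)}\otimes\mathbb C[x_j,y_j]\to .\tag{5}$$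
For $n-1=0$: $\mathcal W_0^{(0)}$ is a point, $K_0^{(0)}(0)=\mathbb C$, and $K_0^{(0)}(l)=0$ for $l>0$.

Let $Z=\mathcal W^{(j)}\setminus\mathcal W^{(j-1)}$, and write $R\Gamma_{B_n,Z}(\mathcal W^{(j)},F)=R\Gamma_{B_n}(\mathcal W^{(j)},R\underline\Gamma_ZF)$. By the localization triangle $R\Gamma_{B_n,Z}(\mathcal W^{(j)},-)\to R\Gamma_{B_n}(\mathcal W^{(j)},-)\to R\Gamma_{B_n}(\mathcal W^{(j-1)},-)\to$ it suffices to show
$$R\Gamma_{B_n,Z}(\mathcal W^{(j)},\mathcal K\otimes\Lambda_l)\cong K_{n-1}^{(j-1)}\otimes\mathbb C[x_j,y_j]\,[-1].\tag{6}$$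
The proof occupies the next two sections.

## 8. The strata are induced from smaller matrices

Fix $n$ and $j$. **Notation.** Let $V_{(j)}=\langle e_i:i\ne j\rangle$, $\mathfrak a=\langle E_{jk}:k>j\rangle$, $A=1+\mathfrak a$, and
$$B_n^{[j]}=\{b\in B_n:b_{jk}=0\ \text{for all }k>j\},\qquad\mathfrak b^{[j]}=\mathrm{Lie}\,B_n^{[j]},$$
$$Y_{lin}=\{(x,y,v)\in\mathfrak b\times\mathfrak b\times V:x_{jk}=y_{jk}=0\ (k>j),\ v_j=0\},\qquad Y=Y_{lin}\cap\mathcal W^{(j)}.$$
$B_n^{[j]}$ is the stabilizer of $V_{(j)}$ in $B_n$, and $Y_{lin}$ is the set of $(x,y,v)$ for which $x,y$ preserve $V_{(j)}$ and $v\in V_{(j)}$. In particular $Y_{lin}$ is $B_n^{[j]}$-stable.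

**Step 1: the points of $Z$.** We show that $A\times Y\to Z$, $(a,y)\mapsto ay$, is bijective. For a point of $Z$ the subspace $S=\mathbb C\langle x,y\rangle\bar v$ of $V/F_{j-1}$ is proper and maps onto $V/F_j$. So $S$ is a hyperplane complementary to the line $F_j/F_{j-1}$; conversely such points of $\mathcal W^{(j)}$ lie in $Z$. An element $a=1+\sum_{k>j}a_kE_{jk}$ sends $e_k$ to $e_k+a_ke_j$ for $k>j$ and fixes $e_i$ for $i\le j$. So $A$ acts trivially on $V/F_j$ and simply transitively on the hyperplanes of $V/F_{j-1}$ complementary to $F_j/F_{j-1}$. The stabilizer in $B_n$ of the standard one, $V_{(j)}/F_{j-1}$, is $B_n^{[j]}$. Consequently multiplication $A\times B_n^{[j]}\to B_n$ is an isomorphism of varieties. If $S=V_{(j)}/F_{j-1}$, then $x,y$ preserve $V_{(j)}$ and $v$ lies in it, as $F_{j-1}\subset V_{(j)}$; so the point is in $Y$. Conversely, for a point of $Y$ the subspace $S$ lies in $V_{(j)}/F_{j-1}$ and maps onto $V/F_j$, so $S=V_{(j)}/F_{j-1}$. Together these facts give the bijection.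

**Step 2: the scheme structure.** We show that $Z$, with reduced structure, is closed and smooth in $\mathcal W^{(j)}$ and that $A\times Y\cong Z$. For words $w=(w_1,\dots,w_{n-j})$ in $x,y$ let $\mathcal W_w\subset\mathcal W^{(j)}$ be the open set where the classes of the $w_iv$ form a basis of $V/F_j$. These sets cover $\mathcal W^{(j)}$. They are $A$-stable, because $w_i$ at $a\cdot(x,y,v)$ gives $a\,w_iv$. On $\mathcal W_w$ there is a unique regular $\alpha:\mathcal W_w\to A$ such that the $j$-th coordinate of $\alpha^{-1}w_iv$ vanishes for all $i$: this is the linear system $(w_iv)_j=\sum_{k>j}\alpha_{jk}(w_iv)_k$, whose matrix is invertible on $\mathcal W_w$. By uniqueness $\alpha(az)=a\,\alpha(z)$, and $\alpha=1$ on $Y\cap\mathcal W_w$, where $w_iv\in V_{(j)}$. Hence the closed subscheme $\{z:\alpha(z)^{-1}z\in Y_{lin}\}$ of $\mathcal W_w$ is isomorphic to $A\times(Y\cap\mathcal W_w)$ via $(a,y)\mapsto ay$, with inverse $z\mapsto(\alpha(z),\alpha(z)^{-1}z)$. It is smooth, and by Step 1 its underlying set is $Z\cap\mathcal W_w$.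 So $Z$ is closed and smooth and
$$Z\cong A\times Y\cong B_n\times_{B_n^{[j]}}Y .$$
Its codimension is $r=\mathrm{codim}\,Y_{lin}-\dim A=2(n-j)+1-(n-j)=n-j+1$.

**Step 3: the normal bundle.** Put $W=(\mathfrak b\oplus\mathfrak b\oplus V)/Y_{lin}$. At a point of $Y$, the tangent space of $Z$ is spanned by $Y_{lin}$ and the orbit directions $\mathfrak b$, and $T_Z|_Y/T_Y=(\mathfrak b/\mathfrak b^{[j]})\otimes\mathcal O_Y$ by Step 2. So, $B_n^{[j]}$-equivariantly on $Y$, the normal bundle $\mathcal N$ of $Z$ fits into
$$0\to(\mathfrak b/\mathfrak b^{[j]})\otimes\mathcal O_Y\to W\otimes\mathcal O_Y\to\mathcal N|_Y\to0.\tag{7}$$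

**Step 4: a filtration of local cohomology.** Locally $Z$ is cut out by a regular sequence of length $r$, so $R\underline\Gamma_Z\mathcal O=\mathcal H^r_Z(\mathcal O)[-r]$. The terms of $\mathcal K\otimes\Lambda_l$ are locally free, hence $R\underline\Gamma_Z(\mathcal K\otimes\Lambda_l)=\mathcal H_Z^r(\mathcal O)\otimes\mathcal K\otimes\Lambda_l[-r]$. Let $I$ be the ideal of $Z$. Then $\mathcal H^r_Z(\mathcal O)=\varinjlim_m\mathcal D_m$ with $\mathcal D_m=\mathcal Ext^r(\mathcal O/I^{m+1},\mathcal O)$. Since $I^m/I^{m+1}=\mathrm{Sym}^m\mathcal N^*$ is locally free on $Z$, all these sheaves have $\mathcal Ext^i(-,\mathcal O)=0$ for $i\ne r$. So $0\to I^m/I^{m+1}\to\mathcal O/I^{m+1}\to\mathcal O/I^m\to0$ gives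
$$0\to\mathcal D_{m-1}\to\mathcal D_m\to\mathcal Ext^r(\mathrm{Sym}^m\mathcal N^*,\mathcal O)=\det\mathcal N\otimes\mathrm{Sym}^m\mathcal N\to0,$$
equivariantly, with $\mathcal D_{-1}=0$. The differential of $\mathcal K\otimes\Lambda_l$ is $\mathcal O$-linear, so the $\mathcal D_m\otimes\mathcal K\otimes\Lambda_l$ filter the complex. By (a), its graded pieces have equivariant cohomology
$$Q_m=R\Gamma_{B_n^{[j]}}\bigl(Y,(\det\mathcal N\otimes\mathrm{Sym}^m\mathcal N\otimes\mathcal K\otimes\Lambda_l)|_Y\bigr),\qquad m\ge0.\tag{8}$$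
For $n=1$ this is the filtration by pole order in $v$ seen above.

## 9. Torus weights leave a single graded piece

Let $\lambda(t)\in T\subset B_n^{[j]}$ have entry $t$ in position $j$ and $1$ elsewhere. Then $E_{ik}$ has $\lambda$-weight $1$ if $i=j\ne k$, $-1$ if $k=j\ne i$, and $0$ otherwise. Linear functions on a representation $M$ form $M^*$.

**Step 1: the group.** Put $\mathfrak u'=\langle E_{ij}:i<j\rangle$ (weight $-1$), $U'=1+\mathfrak u'$, and let $B_{(j)}$ be the upper triangular group of $GL(V_{(j)})$, with Lie algebra $\mathfrak b_{(j)}$. Then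
$$B_n^{[j]}=(\lambda(\mathbb C^*)\ltimes U')\rtimes B_{(j)},$$
and $B_{(j)}$ commutes with $\lambda$. For $b\in\mathfrak b^{[j]}$ we have $bE_{ij}\in\mathfrak u'$ and $E_{ij}b=b_{jj}E_{ij}$, so $\mathfrak u'$ is an ideal of $\mathfrak b^{[j]}$. On $\mathfrak b^{[j]}/\mathfrak u'=\mathfrak b_{(j)}\oplus\mathbb CE_{jj}$ the group acts through $B_{(j)}$: $U'$ acts trivially since $[\mathfrak u',\mathfrak b^{[j]}]\subset\mathfrak u'$, and $\lambda$ has weight $0$. It also acts on $V_{(j)}$ through $B_{(j)}$, as $E_{ij}e_k=0$ for $k\ne j$. The nilradical $\mathfrak u^{[j]}$ of $\mathfrak b^{[j]}$ has weights $\le0$, so $\wedge(\mathfrak u^{[j]})^*$ has weights $\ge0$.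

**Step 2: projecting $Y$ to a space on which $\lambda$ is trivial.** The condition of generating $V/F_j$ involves only matrix entries with both indices $>j$, hence not $x_{ij},y_{ij}$ for $i<j$. So $Y=Y^0\times\mathbb C^{2(j-1)}$, where $Y^0$ is the image of $Y$ in $Y_{lin}/(\mathfrak u'\oplus\mathfrak u')=(\mathfrak b^{[j]}/\mathfrak u')^{2}\oplus V_{(j)}$. The projection $\tau:Y\to Y^0$ is affine and equivariant, and $B_n^{[j]}$ acts on $Y^0$ through $B_{(j)}$. The coordinates $x_{ij},y_{ij}$ ($i<j$) are dual to vectors of weight $-1$, so they have weight $+1$. All other coordinates on $Y$ have weight $0$. So $\tau_*\mathcal O_Y$ has weights $\ge0$, with weight-$0$ part $\mathcal O_{Y^0}$. Since $\lambda$ acts trivially on $Y^0$, every equivariant quasi-coherent sheaf on $Y^0$ is graded by $\lambda$-weight.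

**Lemma 2 (weight lemma).** If a bounded $B_n^{[j]}$-equivariant complex of quasi-coherent sheaves on $Y^0$ has only positive $\lambda$-weights, its $R\Gamma_{B_n^{[j]}}(Y^0,-)$ vanishes.

*Proof.* It suffices to treat one term $F$. By (b), $H^*_{B_n^{[j]}}(Y^0,F)$ is built from subquotients of $(\wedge^a(\mathfrak u^{[j]})^*\otimes H^b(Y^0,F))^T$. The first factor has $\lambda$-weights $\ge0$ and the second has weights $>0$, so there are no $T$-invariants. $\square$

**Step 3: the weight count.** We bound below the weights of every factor in (8).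

* As $T$-modules $W=\mathfrak a\oplus\mathfrak a\oplus\mathbb Ce_j$ and $\mathfrak b/\mathfrak b^{[j]}=\mathfrak a$, all of weight exactly $1$. By (7), $\det\mathcal N|_Y=\mathcal O_Y\otimes\det W\otimes\det(\mathfrak b/\mathfrak b^{[j]})^{-1}$, and this character has weight $2(n-j)+1-(n-j)=r$.
* By (7), $\mathrm{Sym}^m\mathcal N|_Y$ has the finite Koszul resolution with terms $\mathcal O_Y\otimes\wedge^a(\mathfrak b/\mathfrak b^{[j]})\otimes\mathrm{Sym}^{m-a}W$. These representations have weight $m$.
* $\mathfrak n^*=\mathfrak a^*\oplus\mathfrak c\oplus\mathfrak n_{(j)}^*$ with weights $-1,+1,0$, where $\mathfrak c=\langle E_{ij}^*:i<j\rangle$ and $\mathfrak n_{(j)}=\langle E_{ik}:i<k,\ i,k\ne j\rangle$. So $\wedge^\bullet\mathfrak n^*$ has weights $\ge-(n-j)$, with minimal part $\wedge^{n-j}\mathfrak a^*\otimes\wedge^\bullet\mathfrak n_{(j)}^*$.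
* $\Lambda_l=V^{\otimes l}\otimes\det V^{-1}$ has weights $\ge-1$, with minimal part $V_{(j)}^{\otimes l}\otimes\det V^{-1}$.

As $\tau$ is affine, $Q_m$ is computed on $Y^0$ by $\tau_*$ of the resolved complex, all of whose weights are
$$\ge\ 0+r+m-(n-j)-1=m .\tag{9}$$
By Lemma 2, $Q_m=0$ for $m\ge1$. So all the maps $R\Gamma_{B_n}(\mathcal W^{(j)},\mathcal D_0\otimes\mathcal K\otimes\Lambda_l)\to R\Gamma_{B_n}(\mathcal W^{(j)},\mathcal D_m\otimes\mathcal K\otimes\Lambda_l)$ are isomorphisms, and by (c)
$$R\Gamma_{B_n,Z}(\mathcal W^{(j)},\mathcal K\otimes\Lambda_l)=Q_0[-r].$$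

**Remark.** Replace $\det V^{-1}$ by $\det V^k$. Its weight is $k$ instead of $-1$, and the bound (9) becomes $m+1+k$. For $k\ge0$ all weights are positive, every $Q_m$ vanishes, and removing a stratum changes nothing. For $k=-1$ exactly one graded piece can survive. For $k\le-2$ negative weights are allowed, and the argument gives no vanishing.

**Step 4: reducing $Q_0$ to weight $0$.** Let $\mathcal G=\tau_*((\det\mathcal N\otimes\mathcal K\otimes\Lambda_l)|_Y)$, whose weights are $\ge0$, and let $\mathcal G_0$ be its weight-$0$ part. It is a $B_n^{[j]}$-equivariant subcomplex: $B_{(j)}$ commutes with $\lambda$, so it preserves weights; and $U'$ acts trivially on $Y^0$, hence acts on the sections of $\mathcal G$ over any affine open set, where $\mathfrak u'$ lowers weights by $1$ and so kills the lowest part $\mathcal G_0$. In particular $U'$ and $\lambda$ act trivially on $\mathcal G_0$. The differential is equivariant, so it preserves weights. The quotient $\mathcal G/\mathcal G_0$ has positive weights and contributes $0$ by Lemma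 2. So $Q_0=R\Gamma_{B_n^{[j]}}(Y^0,\mathcal G_0)$.

**Step 5: reducing the group to $B_{(j)}$.** The kernel $\lambda(\mathbb C^*)\ltimes U'$ of $B_n^{[j]}\to B_{(j)}$ acts trivially on $Y^0$ and on $\mathcal G_0$. For $b>0$, $H^b(\lambda(\mathbb C^*)\ltimes U',\mathbb C)=H^b(\mathfrak u',\mathbb C)^\lambda=0$, because $\wedge^b\mathfrak u'^*$ has weight $b$. By Hochschild–Serre, $Q_0=R\Gamma_{B_{(j)}}(Y^0,\mathcal G_0)$.

**Step 6: the terms of $\mathcal G_0$.** The lower bounds in Step 3 add up to $0$ for $m=0$, so $\mathcal G_0$ is the product of the minimal parts. $B_{(j)}$ preserves all the weight decompositions. Hence, $B_{(j)}$-equivariantly and term by term,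
$$\mathcal G_0=\mathcal O_{Y^0}\otimes\wedge^\bullet\mathfrak n_{(j)}^*[n-j]\otimes V_{(j)}^{\otimes l}\otimes\chi,\qquad\chi=\wedge^{n-j}\mathfrak a^*\otimes\det W\otimes\det(\mathfrak b/\mathfrak b^{[j]})^{-1}\otimes\det V^{-1}.$$
Writing characters additively,
$$\chi=-[\det\mathfrak a]+(2[\det\mathfrak a]+\epsilon_j)-[\det\mathfrak a]-\sum_i\epsilon_i=-\sum_{i\ne j}\epsilon_i,$$
so $\chi=\det V_{(j)}^{-1}$ as a character of $B_{(j)}$.

**Step 7: the differential of $\mathcal G_0$.** On $Y$, for $k>j$, $[x,y]_{jk}=x_{jj}y_{jk}-y_{jj}x_{jk}=0$, since $x_{jk}=y_{jk}=0$ for all $k\neq j$. So $s|_Y$ has no $\mathfrak a$-component. Its components in the directions $E_{ij}$, $i<j$, are paired only with $\mathfrak c$, which does not occur in $\mathcal G_0$. Thus contraction with $s$ sends $\varepsilon\wedge\eta$, with $\varepsilon\in\wedge^{n-j}\mathfrak a^*$ and $\eta\in\wedge\mathfrak n_{(j)}^*$, to $(-1)^{n-j}\varepsilon\wedge\iota_s\eta$; the sign is that of the shift $[n-j]$. For $i,k\ne j$ the terms of $[x,y]_{ik}$ passing through the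 index $j$ are $x_{ij}y_{jk}-y_{ij}x_{jk}=0$. So $[x,y]_{ik}$ is the entry of the commutator of the submatrices with index $j$ deleted. Hence $\mathcal G_0$ is the complex $\mathcal K_{n-1}\otimes\Lambda_l$ for $V_{(j)}$, shifted by $[n-j]$.

**Step 8: the space $Y^0$.** A point of $Y^0$ consists of two matrices in $\mathfrak b_{(j)}$, the two numbers $x_{jj},y_{jj}$, and $v\in V_{(j)}$, such that $v$ generates $V/F_j\cong V_{(j)}/F_{j-1}$. Here $F_{j-1}$ is the $(j-1)$-st step of the induced flag of $V_{(j)}$. So $Y^0=\mathcal W_{n-1}^{(j-1)}\times\mathbb C^2$ with $B_{(j)}$ acting trivially on $\mathbb C^2$. Therefore $Q_0=K_{n-1}^{(j-1)}\otimes\mathbb C[x_j,y_j][n-j]$, and since $r=n-j+1$,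
$$Q_0[-r]=K_{n-1}^{(j-1)}\otimes\mathbb C[x_j,y_j][-1].$$
This is (6), and Proposition 5 is proved. $\square$

## 10. Proof of Theorem 1 by double induction

We prove by induction on $n\ge0$ that $H^i(K_n^{(j)}(l))=0$ for $i>0$ and all $0\le j\le n$, $l\ge0$. The case $n=0$ is clear from the conventions in Proposition 5. For $n\ge1$ use descending induction on $j$. The case $j=n$ is (4). For $1\le j\le n$, triangle (5) gives the exact sequence
$$H^i(K_n^{(j)})\to H^i(K_n^{(j-1)})\to H^i(K_{n-1}^{(j-1)})\otimes\mathbb C[x_j,y_j].$$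
For $i>0$ the left term vanishes by the induction on $j$, and the right one by the induction on $n$. So $H^i(K_n^{(j-1)})=0$ for $i>0$. At $j=0$, (3) says that $H^i(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=0$ for $i>0$. $\blacksquare$

## 11. The exact range of $k$, and the module of global sections

**Proof of Theorem 2, $k\ge-1$.** We have $\mathcal O(k)=\mathcal O(-1)\otimes(\wedge^nB)^{\otimes(k+1)}$, and a polynomial representation of $GL_n$ is a direct sum of direct summands of the $V^{\otimes d}$. So for every polynomial functor $\Phi$, $\mathcal O(k)\otimes P\otimes\Phi(B)$ is a direct sum of direct summands of bundles $\mathcal O(-1)\otimes P\otimes B^{\otimes d}$, and Theorem 1 applies.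

**Proof of Theorem 2, $k\le-2$.** **Step 1: reduction to $l=0$.** The unit $\mathcal O\to B$ is split by $\frac1n\mathrm{tr}$, so $\mathcal O(k)\otimes P$ is a direct summand of $\mathcal O(k)\otimes P\otimes B^{\otimes l}$. It suffices to show $H^1(H_n,\mathcal O(k)\otimes P)\ne0$.

**Step 2: duality.** Put $m=-k-1\ge1$. Then $\mathcal O(k)\otimes P=\mathcal O(-m)\otimes\mathcal O(-1)\otimes P\cong\mathcal O(m)^*\otimes P^*$. By the part already proved, $H^i(H_n,\mathcal O(m)\otimes P)=0$ for $i>0$. So Lemma 1 with $F=\mathcal O(m)$ gives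
$$R\Gamma(H_n,\mathcal O(k)\otimes P)=R\mathrm{Hom}_R(Q,R),\qquad Q=H^0(X_n,\rho^*\mathcal O(m)),$$
where the isomorphism is $R$-linear if $R$ acts on $\mathcal O(k)\otimes P=\mathcal O(-m)\otimes P^*$ through $P^*$. Hence $H^1(H_n,\mathcal O(k)\otimes P)\cong\mathrm{Ext}^1_R(Q,R)$.

**Step 3: a local computation.** Restrict to the open set of $\mathbb C^{2n}$ where no two of the points $P_1,\dots,P_n$ coincide, except possibly $P_1,P_2$. There $X_n$ is the restriction of $X_2\times\mathbb C^{2n-4}$, by the local product structure of $X_n$ (Haiman, J. AMS 14 (2001), Lemma 3.3.1). The quotient $\mathbb C[x,y]/I$ splits as a product over the supports, so $\rho^*B$ is the pullback $B_2$ of the tautological bundle of $H_2$ plus trivial line bundles. By the example in Section 1, $X_2=\mathrm{Bl}_\Delta(\mathbb C^4)$ and $\wedge^2B_2\cong\mathcal O(-D)$. So locally $Q$ is the direct image of $\mathcal O(-mD)$ under a blow-up with smooth center of codimension $2$, namely $J^m$ with $J=(x_1-x_2,y_1-y_2)$. From $0\to J^m\to R\to R/J^m\to0$, localized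 to this open set,
$$\mathrm{Ext}^1(J^m,R)=\mathrm{Ext}^2(R/J^m,R)\ne0,$$
because $R/J^m$ is nonzero there and has codimension $2$. Hence $\mathrm{Ext}^1_R(Q,R)\ne0$. $\blacksquare$

The same triangles, now read in degree $0$, describe the global sections.

**Theorem 3.** For $m\ge0$ let $V_m=\mathbb C^m$, let $\mathfrak M_m$ be the module of Proposition 3 for $\mathfrak{gl}_m$ (with $\mathfrak M_0=\mathbb C$), and put
$$N_m(l)=\bigl(\mathfrak M_m\otimes\mathbb C[V_m]\otimes V_m^{\otimes l}\otimes\det{}^{-1}\bigr)^{GL_m}.$$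
Then $N_m(l)=0$ for $m>l$, and $H^0(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})$ has a finite filtration by $R$-submodules with associated graded module
$$\bigoplus_{I\subseteq\{1,\dots,n\}}N_{n-|I|}(l)\otimes\mathbb C[x_i,y_i:i\in I],$$
where $x_i,y_i$ for $i\notin I$ act on $N_{n-|I|}(l)$ through the diagonal coordinates, relabelled in increasing order.

*Proof.* **Step 1: short exact sequences.** By (4) all $K_m^{(m)}$ lie in degree $0$. If the two outer terms of (5) lie in degree $0$, so does the middle one. So the induction of Section 10 shows that all $K_m^{(j)}$ lie in degree $0$, and the triangles are short exact sequences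
$$0\to K_n^{(j)}\to K_n^{(j-1)}\to K_{n-1}^{(j-1)}\otimes\mathbb C[x_j,y_j]\to0.$$

**Step 2: $R$-linearity.** The diagonal coordinates are $B_n$-invariant functions on $\mathfrak b\times\mathfrak b\times V$. They act compatibly in the localization triangle and on the $\mathcal O$-submodule $\mathcal D_0\subset\mathcal H_Z^r(\mathcal O)$, where they act through their restrictions to $Z$, hence to $Y$ and $Y^0$. There the $j$-th ones are the coordinates $x_j,y_j$ of $\mathbb C^2$, and the others are the diagonal coordinates of the smaller matrices, in increasing order. By Proposition 4, the identification (3) is compatible with the $R$-action on $P$.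

**Step 3: iteration.** Start from $K_n^{(0)}$. At each index $1,2,\dots,n$ one either keeps it (subobject) or puts it into $I$ (quotient). After the indices $1,\dots,c$ have been treated, with $I\subseteq\{1,\dots,c\}$, the piece is $K_{n-|I|}^{(c-|I|)}\otimes\mathbb C[x_i,y_i:i\in I]$. After all $n$ indices it is $K_{n-|I|}^{(n-|I|)}\otimes\mathbb C[x_i,y_i:i\in I]$, and $K_{n-|I|}^{(n-|I|)}=N_{n-|I|}(l)$ by (4).

**Step 4: vanishing for $m>l$.** The scalars $t\in GL_m$ act trivially on $\mathfrak M_m$, as they act trivially on $\mathcal E$ and on $\mathfrak n$. On $\mathfrak M_m\otimes\mathrm{Sym}^aV_m^*\otimes V_m^{\otimes l}\otimes\det^{-1}$ they act by $t^{\,l-m-a}$. Invariants require $a=l-m\ge0$, so $N_m(l)=0$ if $m>l$. $\blacksquare$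

For $l=0$ only $I=\{1,\dots,n\}$ contributes, and the graded module is $N_0(0)\otimes R=R$, in agreement with Proposition 1.
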